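# Bounded Jordan homomorphisms, symmetric matrices and similarity

## 1. A similarity criterion for Jordan homomorphisms

**Theorem A.** Let $\mathcal A$ be a $C^*$-algebra and let $\Pi:\mathcal A\to B(H)$ be a bounded Jordan homomorphism. Then $\Pi$ is similar to a $*$-Jordan homomorphism if and only if $\Pi$ is symmetrically completely bounded, that is, $\|\Pi\|_{scb}<\infty$. Moreover $\|\Pi\|_{scb}\le\|T\|\,\|T^{-1}\|$ whenever $T\Pi(\cdot)T^{-1}$ is a $*$-Jordan homomorphism. If $\mathcal A$ is unital, $\Pi(1)=I$ and $C=\|\Pi\|_{scb}<\infty$, then $T$ can be chosen with $\|T\|\,\|T^{-1}\|\le 2C^5$.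

The equivalence in the first sentence is a conjecture taken from the paper "Symmetrically Completely Bounded Linear Maps Between $C^*$-Algebras"; Theorem A says that it is true. Let us explain each term.

**Definition (Jordan homomorphisms, similarity).** A linear map $\Pi:\mathcal A\to B(H)$ is a *Jordan homomorphism* if $\Pi(a^2)=\Pi(a)^2$ for all $a$, and a *$*$-Jordan homomorphism* if also $\Pi(a^*)=\Pi(a)^*$ for all $a$. It is *similar to a $*$-Jordan homomorphism* if there is an invertible $T\in B(H)$ such that $T\Pi(\cdot)T^{-1}$ is a $*$-Jordan homomorphism.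

**Example 1.1.** Homomorphisms and anti-homomorphisms are Jordan homomorphisms. On $M_N$, the transpose $t(a)=a^t$ is a $*$-Jordan homomorphism. So is $a\mapsto a\oplus a^t$, which for $N\ge2$ is neither multiplicative nor anti-multiplicative.

**Definition (symmetrically completely bounded).** For a bounded linear $\varphi:\mathcal A\to\mathcal B$ between $C^*$-algebras let $\varphi_n:M_n(\mathcal A)\to M_n(\mathcal B)$ be $[a_{ij}]\mapsto[\varphi(a_{ij})]$. Let
$$S_n(\mathcal A)=\{[a_{ij}]\in M_n(\mathcal A): a_{ij}=a_{ji}\ \text{for all } i,j\},\qquad \|\varphi\|_{scb}=\sup_n\big\|\varphi_n|_{S_n(\mathcal A)}\big\| .$$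
The map $\varphi$ is *symmetrically completely bounded* if $\|\varphi\|_{scb}<\infty$.

"Symmetric" involves no adjoint: $\begin{pmatrix}0&a\\a&0\end{pmatrix}$ lies in $S_2(\mathcal A)$ for every $a$. With $\|\varphi\|_{cb}=\sup_n\|\varphi_n\|$ as usual, and since $S_1(\mathcal A)=\mathcal A$, we have $\|\varphi\|\le\|\varphi\|_{scb}\le\|\varphi\|_{cb}$.

The model for Theorem A, which we use as a known fact, is the following.

**Haagerup's theorem.** A bounded homomorphism $\Pi:\mathcal A\to B(H)$ is similar to a $*$-homomorphism if and only if it is completely bounded.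

**Example 1.2 (why "symmetrically").** The transpose $t$ of $M_N$ has $\|t\|_{scb}=1$ but $\|t\|_{cb}\ge N$. Indeed, let $X\in S_n(M_N)$. The full transpose of the $nN\times nN$ scalar matrix $X$ has $(r,s)$ block $t(X_{sr})=t(X_{rs})$, so it equals $t_n(X)$. The full transpose is isometric, hence $\|t_n(X)\|=\|X\|$. On the other hand let $\epsilon_{ij}$, $e_{ij}$ be matrix units of two copies of $M_N$. The flip $F=\sum_{i,j}\epsilon_{ij}\otimes e_{ji}$ permutes the basis vectors $\epsilon_a\otimes\xi_b\mapsto\epsilon_b\otimes\xi_a$, so it is unitary; and $t_N(F)=\sum_{i,j}\epsilon_{ij}\otimes e_{ij}$ multiplies $\sum_i\epsilon_i\otimes\xi_i$ by $N$. So complete boundedness is too much to ask of a $*$-Jordan homomorphism. On symmetric matrices homomorphisms and anti-homomorphisms look alike.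

Suppose now that $\pi$ is a *homomorphism* with $\|\pi\|_{scb}<\infty$. Theorem A gives $T$ with $T\pi(\cdot)T^{-1}$ a $*$-Jordan homomorphism; being multiplicative, it is a $*$-homomorphism, so $\pi$ is completely bounded. Thus Theorem A contains the statement that scb homomorphisms are cb. This is the central point of the proof, and it has a quantitative form.

**Theorem B.** If $\pi:\mathcal A\to B(H)$ is a bounded homomorphism and $\|\pi\|_{scb}<\infty$, then $\|\pi\|_{cb}\le\|\pi\|_{scb}^2$.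

By Example 1.2 nothing of the kind holds for linear maps: on the compact operators of $\ell^2$ the transpose has scb norm $1$ and is not completely bounded. A proof of Theorem B has to use multiplicativity. A supplement, not used for A or B, shows that the square is really there.

**Theorem C.**
(i) If all irreducible representations of $\mathcal A$ have dimension $\le N<\infty$, then $\|\varphi\|_{cb}\le N\|\varphi\|_{scb}$ for every bounded linear $\varphi:\mathcal A\to B(H)$.
(ii) Otherwise, for every $c=1,2,3,\dots$ there is a bounded homomorphism $\pi_c$ of $\mathcal A$ (unital if $\mathcal A$ is), similar to a $*$-homomorphism, with $\|\pi_c\|_{scb}\le3c+3$ and $\|\pi_c\|_{cb}\ge c^2$. Hence for such $\mathcal A$ the exponent $2$ in Theorem B cannot be lowered, and no bound $\|T\|\,\|T^{-1}\|\le K\|\Pi\|_{scb}^\alpha$ with $\alpha<2$ is possible in Theorem A.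

The best exponent for $\|T\|\,\|T^{-1}\|$ in Theorem A is not determined here. The results give only that it lies between $2$ and $5$, for unital $\Pi$ on unital $\mathcal A$ as in C(ii).

## 2. Transposing indices but not entries

For $X\in M_{m,n}(\mathcal A)$ let $X^t\in M_{n,m}(\mathcal A)$ be given by $(X^t)_{ji}=X_{ij}$; the entries are untouched. Put
$$\|X\|_\cap=\max(\|X\|,\|X^t\|),$$
and write $\varphi(X)=[\varphi(X_{ij})]$ for rectangular matrices as well.

**Example 2.1.** Let $X=[e_{11}\ e_{12}\ \cdots\ e_{1N}]$ over $M_N$. Then $XX^*=\sum_je_{1j}e_{1j}^*=Ne_{11}$, so $\|X\|=\sqrt N$. For the column, $(X^t)^*X^t=\sum_je_{1j}^*e_{1j}=\sum_je_{jj}=1$, so $\|X^t\|=1$. For the flip, $F^t=\sum\epsilon_{ij}\otimes e_{ij}$, so $\|F\|=1$ and $\|F\|_\cap=N$.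

**Lemma 2.2.** For bounded linear $\varphi$ and $X\in M_{m,n}(\mathcal A)$,
$$\|\varphi(X)\|\le\|\varphi\|_{scb}\,\|X\|_\cap. \tag{1}$$

*Proof.* The matrix $\begin{pmatrix}0&X\\X^t&0\end{pmatrix}$ lies in $S_{m+n}(\mathcal A)$: its entries at $(i,m+j)$ and $(m+j,i)$ are both $X_{ij}$. Its norm is $\|X\|_\cap$, and $\varphi(X)$ is a corner of its image. $\square$

Let $\mathcal A^{op}$ be $\mathcal A$ with the reversed product and the same norm and involution; it is again a $C^*$-algebra.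

**Lemma 2.3.** The map $X\mapsto X^t$ is a $*$-isomorphism $M_n(\mathcal A^{op})\to M_n(\mathcal A)^{op}$. Hence $\|X\|_{M_n(\mathcal A^{op})}=\|X^t\|_{M_n(\mathcal A)}$, and the same holds for rectangular $X$. So $\|\cdot\|_\cap$ is the same for $\mathcal A$ and $\mathcal A^{op}$, and on $S_n$ the norms of $M_n(\mathcal A)$ and $M_n(\mathcal A^{op})$ coincide.

*Proof.* For the involution, $((X^*)^t)_{ji}=(X^*)_{ij}=X_{ji}^*$ and $((X^t)^*)_{ji}=((X^t)_{ij})^*=X_{ji}^*$. If $XY$ is computed over $\mathcal A^{op}$ and all other products in $\mathcal A$, then $((XY)^t)_{ji}=(XY)_{ij}=\sum_kY_{kj}X_{ik}=\sum_k(Y^t)_{jk}(X^t)_{ki}=(Y^tX^t)_{ji}$. A $*$-isomorphism is isometric. For rectangular $X$, pad with zeros to a square matrix. If $X\in S_n$ then $X^t=X$. $\square$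

If $\mathcal A$ is commutative, then $\mathcal A^{op}=\mathcal A$ and Lemma 2.3 says that $X\mapsto X^t$ is isometric. Then (1) gives $\|\varphi\|_{cb}=\|\varphi\|_{scb}$ for every bounded linear $\varphi$. Commutativity will reappear through the center of a von Neumann algebra.

## 3. Passage to the bidual

We need projections and traces, so we move to the von Neumann algebra $M=\mathcal A^{**}$.

**Lemma 3.1.** A bounded linear $\varphi:\mathcal A\to B(H)$ has a unique weak*-continuous extension $\tilde\varphi:M\to B(H)$, with the same norm. If $\varphi$ is a homomorphism, a Jordan homomorphism, or $*$-preserving, so is $\tilde\varphi$. Moreover $\|\tilde\varphi\|_{scb}=\|\varphi\|_{scb}$.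

*Proof.* Compose $\varphi^{**}:\mathcal A^{**}\to B(H)^{**}$ with the adjoint $B(H)^{**}\to B(H)$ of the inclusion of the predual of $B(H)$ into $B(H)^*$. This gives a weak*-continuous extension with the same norm; it is unique because $\mathcal A$ is weak*-dense in $M$.

Products are separately weak*-continuous and involutions are weak*-continuous. So the identity $\varphi(ab)=\varphi(a)\varphi(b)$, respectively $\varphi(ab+ba)=\varphi(a)\varphi(b)+\varphi(b)\varphi(a)$ (which follows from $\varphi(a^2)=\varphi(a)^2$ applied to $a+b$), extends one variable at a time, and so does $\varphi(a^*)=\varphi(a)^*$.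

For the scb norm, recall that $M_n(\mathcal A)^{**}=M_n(M)$ isometrically, with the entrywise weak* topology. The set $S_n(M)$ is weak*-closed, and $S_n(\mathcal A)$ is weak*-dense in it: approximate the entries with $i\le j$. So $S_n(M)=S_n(\mathcal A)^{\perp\perp}$, the bidual of $S_n(\mathcal A)$. By Goldstine's theorem the unit ball of $S_n(\mathcal A)$ is weak*-dense in that of $S_n(M)$. Since $\tilde\varphi_n$ is weak*-continuous and the norm is weak* lower semicontinuous, $\|\tilde\varphi_n|_{S_n(M)}\|\le\|\varphi_n|_{S_n(\mathcal A)}\|$; the reverse inequality is clear. $\square$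

## 4. Factoring a contraction through the norm $\|\cdot\|_\cap$

Let $\pi$ be a homomorphism on $M$ with $\|\pi\|_{scb}=C$, and let $x\in M_m(M)$, $\|x\|\le1$. The obvious attempt is (1): $\|\pi(x)\|\le C\max(1,\|x^t\|)$. It stops at once, since $\|x^t\|$ is not controlled by $\|x\|$; for the flip it equals $N$. So far multiplicativity has not been used. If $x=\rho c$ is a product of rectangular matrices, then $\pi(x)=\pi(\rho)\pi(c)$ and
$$\|\pi(x)\|\le C^2\,\|\rho\|_\cap\,\|c\|_\cap. \tag{2}$$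
The factorization $x=1\cdot x$ gains nothing. But we may insert elements $v_1,\dots,v_r\in M$ with $v_g^*v_g=1$ and weights $\lambda_g>0$, $\sum_g\lambda_g=1$. Write $v$ also for $1_m\otimes v$, and put
$$\rho=\big[\sqrt{\lambda_1}\,v_1^*\ \cdots\ \sqrt{\lambda_r}\,v_r^*\big]\in M_{m,rm}(M),\qquad c=\begin{bmatrix}\sqrt{\lambda_1}\,v_1x\\ \vdots\\ \sqrt{\lambda_r}\,v_rx\end{bmatrix}\in M_{rm,m}(M),\qquad y=x^t(x^t)^* .$$
Then $\rho c=\sum_g\lambda_gv_g^*v_gx=x$. The matrix $\rho^t$ is the column of the blocks $\sqrt{\lambda_g}\,v_g^*$, because $1_m\otimes v_g^*$ is unchanged by the index transpose. The matrix $c^t$ is the row of the blocks $\sqrt{\lambda_g}\,v_gx^t$, because $(v_gx)_{ij}=v_gx_{ij}$. The four norms are therefore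
$$\|\rho\|^2=\|\rho\rho^*\|=\Big\|\sum_g\lambda_gv_g^*v_g\Big\|=1,\qquad \|\rho^t\|^2=\|(\rho^t)^*\rho^t\|=\Big\|\sum_g\lambda_gv_gv_g^*\Big\|, \tag{3}$$
$$\|c\|^2=\Big\|\sum_g\lambda_gx^*v_g^*v_gx\Big\|=\|x^*x\|\le1,\qquad \|c^t\|^2=\|c^t(c^t)^*\|=\Big\|\sum_g\lambda_gv_gyv_g^*\Big\|. \tag{4}$$
If the $v_g$ are unitaries, only the last norm is at issue: we want to average $y$ down to norm about $1$.

**Example 4.1 (the flip, by hand).** Let $M=M_N$ and $x=F$. Here $x^t=F^t=\sum\epsilon_{ij}\otimes e_{ij}$ satisfies $(F^t)^2=NF^t$ and is self-adjoint, so $y=N\sum_{i,j}\epsilon_{ij}\otimes e_{ij}$, of norm $N^2$. Let $S$ be the cyclic shift and $\Omega=\mathrm{diag}(1,\omega,\dots,\omega^{N-1})$ with $\omega=e^{2\pi i/N}$. Average over the $N^2$ unitaries $S^a\Omega^b$ with equal weights. Conjugation by $\Omega^b$ multiplies $e_{ij}$ by $\omega^{b(i-j)}$, so the average over $b$ kills it unless $i=j$; the average over $a$ then turns $e_{ii}$ into $\frac1N1$. Hence $y$ averages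 to $N\sum_i\epsilon_{ii}\otimes\frac1N1=1$. So $\|c^t\|=1$, and (2) gives $\|\pi(F)\|\le C^2$, while (1) gave only $CN$.

**Where unitaries fail.** Suppose $M$ contains isometries $s_1,\dots,s_m$ with mutually orthogonal ranges, and let $x$ be the column of $s_1^*,\dots,s_m^*$ (padded with zeros if a square matrix is wanted). Then $x^*x=\sum_is_is_i^*\le1$, so $\|x\|\le1$. But $x^t=[s_1^*\cdots s_m^*]$ and $x^t(x^t)^*=\sum_is_i^*s_i=m\cdot1$. Every unitary average of $m\cdot1$ is $m\cdot 1$. What rules this out in a finite algebra is the trace identity $\tau(s_i^*s_i)=\tau(s_is_i^*)$.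

The cure is that (3) and (4) only need $v_g^*v_g=1$ and $\|\sum\lambda_gv_gv_g^*\|\le1$, so the $v_g$ may be *isometries*. With mutually orthogonal ranges, $\sum_g\lambda_gv_gyv_g^*$ is an orthogonal sum of norm $\max_g\lambda_g\|y\|$, which small weights make $\le1$. So we use unitaries on the finite part of $M$ and isometries on the properly infinite part. Two facts are needed.

**Fact 4.2 (simultaneous Dixmier averaging).** Let $M_f$ be a finite von Neumann algebra with center-valued trace $\tau$, let $y_1,\dots,y_k\in M_f$ and $\delta>0$. There is a map $A(a)=\sum_g\lambda_gu_gau_g^*$ (finite sum, $u_g\in M_f$ unitary, $\lambda_g>0$, $\sum\lambda_g=1$) with $\|A(y_l)-\tau(y_l)\|\le\delta$ for all $l$.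

For $k=1$ this is Dixmier's theorem: the norm-closed convex hull of the unitary orbit of $y_1$ contains $\tau(y_1)$ (Kadison–Ringrose II, §8.3). In general, averaging maps are contractive, closed under composition, fix the center pointwise and satisfy $\tau\circ A=\tau$. Choose successively $A_1,\dots,A_k$ with $\|A_l(A_{l-1}\cdots A_1(y_l))-\tau(y_l)\|\le\delta$; this is the case $k=1$, because $\tau(A_{l-1}\cdots A_1(y_l))=\tau(y_l)$. The later maps $A_{l+1},\dots,A_k$ are contractive and fix $\tau(y_l)$, so $A=A_k\cdots A_1$ works.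

**Fact 4.3.** In a properly infinite von Neumann algebra there are, for every $r$, isometries $s_1,\dots,s_r$ with mutually orthogonal ranges. Indeed $1$ is the sum of two orthogonal projections each equivalent to $1$, which gives isometries $w_1,w_2$ with $w_1^*w_2=0$. Take $s_g=w_2^{g-1}w_1$: for $g<h$, $s_g^*s_h=w_1^*w_2^{h-g}w_1=0$.

**Lemma 4.4.** Let $M$ be a von Neumann algebra, $x\in M_m(M)$, $\|x\|\le1$, $\varepsilon>0$. There are $r$, $\rho\in M_{m,rm}(M)$ and $c\in M_{rm,m}(M)$ with $x=\rho c$, $\|\rho\|_\cap\le1$ and $\|c\|_\cap\le(1+\varepsilon)^{1/2}$.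

*Proof.* Write $M=M_f\oplus M_\infty$ with $M_f$ finite and $M_\infty$ zero or properly infinite. As above let $y=x^t(x^t)^*$, so $y_{jj'}=\sum_ix_{ij}x_{ij'}^*$.

**Step 1: unitaries and weights on the finite part.** Suppose $M_f\neq0$, and in this step read $x,y$ as their $M_f$-components. Apply Fact 4.2 to the entries of $y$ with $\delta=\varepsilon/m^2$. As the norm of an $m\times m$ matrix is at most the sum of the norms of its entries, we get unitaries $u_g\in M_f$ and weights $\lambda_g$, $1\le g\le r$, with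
$$\Big\|\sum_g\lambda_gu_gyu_g^*-(\mathrm{id}\otimes\tau)(y)\Big\|\le\varepsilon .$$
By the trace property,
$$\tau(y_{jj'})=\tau\Big(\sum_ix_{ij}x_{ij'}^*\Big)=\tau\Big(\sum_ix_{ij'}^*x_{ij}\Big)=\tau\big((x^*x)_{j'j}\big),$$
that is, $(\mathrm{id}\otimes\tau)(y)=[(\mathrm{id}\otimes\tau)(x^*x)]^t$. These are matrices over the commutative algebra $Z(M_f)$, where the index transpose is isometric. Since $\tau$ is unital and completely positive, $\mathrm{id}\otimes\tau$ is contractive. So $\|(\mathrm{id}\otimes\tau)(y)\|\le\|x^*x\|\le1$, and $\|\sum_g\lambda_gu_gyu_g^*\|\le1+\varepsilon$.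

**Step 2: small weights.** Now let $y$ be the full matrix over $M$ again. Replace each pair $(\lambda_g,u_g)$ by several copies with proportionally smaller weights. This changes no sum, and we may assume $\lambda_g\|y\|\le1$ for all $g$. If $M_f=0$, take instead $\lambda_g=1/r$ with an integer $r\ge\max(1,\|y\|)$.

**Step 3: isometries on the properly infinite part.** If $M_\infty\ne0$, choose $s_1,\dots,s_r\in M_\infty$ by Fact 4.3. In $M_m(M_\infty)$ the elements $\lambda_gs_gys_g^*$ live on mutually orthogonal projections, so $\|\sum_g\lambda_gs_gys_g^*\|\le\max_g\lambda_g\|y\|\le1$. Also $\sum_g\lambda_gs_gs_g^*\le1$.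

**Step 4: conclusion.** Put $v_g=u_g\oplus s_g$, omitting a component that is zero. Then $v_g^*v_g=1$, $\|\sum\lambda_gv_gv_g^*\|\le1$ and $\|\sum\lambda_gv_gyv_g^*\|\le1+\varepsilon$. With $\rho$ and $c$ as defined before (3), we have $x=\rho c$, and (3), (4) give $\|\rho\|_\cap\le1$, $\|c\|_\cap\le(1+\varepsilon)^{1/2}$. $\square$

**Proof of Theorem B.** By Lemma 3.1 we may replace $\mathcal A$ by $M=\mathcal A^{**}$. For $x\in M_m(M)$ with $\|x\|\le1$ take $x=\rho c$ from Lemma 4.4. By (2), $\|\pi(x)\|\le\|\pi\|_{scb}^2(1+\varepsilon)^{1/2}$. Let $\varepsilon\to0$. $\square$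

For a Jordan homomorphism $\Pi$ this argument breaks at $\pi(\rho c)=\pi(\rho)\pi(c)$. So we must split $\Pi$ into a multiplicative and an anti-multiplicative part, and keep the norms of the parts under control.

## 5. Jordan homomorphisms in the presence of matrix units

Let $\theta:N\to B(H)$ be a Jordan homomorphism on a unital algebra $N$. We do not assume $\theta(1)=I$. Four identities will be used.

* (J1) $\theta(ab+ba)=\theta(a)\theta(b)+\theta(b)\theta(a)$. Apply $\theta(x^2)=\theta(x)^2$ to $x=a+b$.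
* (J2) $\theta(aba)=\theta(a)\theta(b)\theta(a)$. Apply (J1) to the terms of $2aba=a(ab+ba)+(ab+ba)a-(a^2b+ba^2)$.
* (J3) If $p,q$ are idempotents with $pq=qp=0$, then $\theta(p)\theta(q)=0$. Let $E=\theta(p)$, $F=\theta(q)$; these are idempotents with $EF=-FE$. Then $EF=E(EF)=-EFE=(FE)E=FE=-EF$, so $EF=0$.
* (J4) If $p$ is an idempotent with $px=xp$, then $\theta(px)=\theta(p)\theta(x)=\theta(x)\theta(p)$. Here $x=pxp+(1-p)x(1-p)$, so by (J2) $\theta(x)=\theta(p)\theta(x)\theta(p)+\theta(1-p)\theta(x)\theta(1-p)$. By (J3), multiplying by $\theta(p)$ on either side leaves $\theta(p)\theta(x)\theta(p)=\theta(pxp)=\theta(px)$.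

**Example 5.1.** Let $\theta(a)=a\oplus a^t$ on $M_2$. Then $\theta(e_{12})=e_{12}\oplus e_{21}$. Cutting with $p_i=\theta(e_{ii})=e_{ii}\oplus e_{ii}$ separates the two parts: $p_1\theta(e_{12})p_2=e_{12}\oplus0$ and $p_1\theta(e_{21})p_2=0\oplus e_{12}$. The product $p_1\theta(e_{12})p_2\cdot p_2\theta(e_{21})p_1=e_{11}\oplus0$ recovers part of the projection $1\oplus 0$ onto the homomorphic summand. The next lemma shows that this works for any $\theta$.

**Lemma 5.2.** Let $N$ contain $d\times d$ matrix units $e_{ij}$ with $\sum_ie_{ii}=1_N$ and $2\le d<\infty$. Put $f_{ij}=\theta(e_{ij})$, $p_i=f_{ii}$, and for $i\ne j$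
$$g_{ij}=p_if_{ij}p_j,\qquad h_{ij}=p_if_{ji}p_j .$$
Then $G_{ii}:=g_{ij}g_{ji}$ and $H_{ii}:=h_{ij}h_{ji}$ do not depend on $j\ne i$, and $p_i=G_{ii}+H_{ii}$. With $e=\sum_iG_{ii}$ and $e'=\sum_iH_{ii}$: $e+e'=\theta(1_N)$; $e,e'$ commute with $\theta(N)$; $e\theta(\cdot)$ is a homomorphism; $e'\theta(\cdot)$ is an anti-homomorphism; and $e\theta(x)e'\theta(y)=0=e'\theta(y)e\theta(x)$ for all $x,y\in N$.

*Proof.* **Step 1: each $f_{ij}$ has two corners.** By (J3) the $p_i$ are mutually orthogonal idempotents. For $i\ne j$, (J1) gives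
$$f_{ij}=p_if_{ij}+f_{ij}p_i=p_jf_{ij}+f_{ij}p_j .$$
Multiply the second expression on the left, then on the right, by $p_i$: $p_if_{ij}=p_if_{ij}p_j$ and $f_{ij}p_i=p_jf_{ij}p_i$. Multiply the first on the right, then on the left, by $p_j$: $f_{ij}p_j=p_if_{ij}p_j$ and $p_jf_{ij}=p_jf_{ij}p_i$. Hence
$$f_{ij}=g_{ij}+h_{ji},\qquad p_if_{ij}=g_{ij}=f_{ij}p_j,\qquad p_jf_{ij}=h_{ji}=f_{ij}p_i. \tag{5}$$
In particular $p_kf_{ij}=0=f_{ij}p_k$ for $k\ne i,j$.

Let $D=\mathrm{span}\{e_{ij}\}$. Composing $\theta|_D$ with the transpose of $D$ gives another Jordan homomorphism, for which $f_{ij}$ becomes $f_{ji}$ and $g$, $h$ are exchanged. So each relation proved for $g,h$ also holds with $g$ and $h$ exchanged; call this *symmetry*.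

**Step 2: relations between the corners.** For distinct indices:

1. $g_{ij}h_{ji}=0$. This is the $p_i(\cdot)p_i$ corner of $f_{ij}^2=\theta(e_{ij}^2)=0$.
2. $g_{ij}h_{jl}=0$. Take the $p_i(\cdot)p_l$ corner of $f_{ij}f_{lj}+f_{lj}f_{ij}=0$: here $f_{lj}p_l=h_{jl}$ and $p_if_{lj}=0$.
3. $g_{ij}g_{jl}=g_{il}$. Take the $p_i(\cdot)p_l$ corner of $f_{il}=f_{ij}f_{jl}+f_{jl}f_{ij}$: here $p_if_{jl}=0$.
4. $g_{ij}g_{ji}g_{ij}=g_{ij}$. By (J2), $f_{ij}f_{ji}f_{ij}=f_{ij}$; its $p_i(\cdot)p_j$ corner is $g_{ij}f_{ji}g_{ij}=g_{ij}(p_jf_{ji}p_i)g_{ij}$.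
5. $g_{ij}g_{ji}+h_{ij}h_{ji}=p_i$. Take the $p_i(\cdot)p_i$ corner of $f_{ij}f_{ji}+f_{ji}f_{ij}=p_i+p_j$, using $f_{ji}p_i=g_{ji}$, $p_if_{ji}=h_{ij}$, $f_{ij}p_i=h_{ji}$.

**Step 3: $G_{ii}$ and $H_{ii}$ are well defined.** For distinct $i,j,k$, relations 3, 5 and 2 give
$$g_{ij}g_{ji}=g_{ik}(g_{kj}g_{jk})g_{ki}=g_{ik}(p_k-h_{kj}h_{jk})g_{ki}=g_{ik}g_{ki},$$
since $g_{ik}h_{kj}=0$. For $H_{ii}$ use symmetry.

**Step 4: two systems of matrix units annihilating each other.** Put $G_{ij}=g_{ij}$, $H_{ij}=h_{ij}$ for $i\ne j$. We claim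
$$G_{ij}G_{kl}=\delta_{jk}G_{il},\quad H_{ij}H_{kl}=\delta_{jk}H_{il},\quad G_{ij}H_{kl}=0=H_{ij}G_{kl},\quad f_{ij}=G_{ij}+H_{ji}. \tag{6}$$
All of $G_{ij},H_{ij}$ lie in $p_iB(H)p_j$, so products with $j\ne k$ vanish. Let $j=k$.

For $GG$: if $i,j,l$ are distinct, this is relation 3; if $i\ne j$ and $l=i$, it is the definition of $G_{ii}$; if $i\ne j=l$, then $g_{ij}G_{jj}=g_{ij}g_{ji}g_{ij}=g_{ij}$ by 4; if $i=j\ne l$, then $G_{ii}g_{il}=g_{il}g_{li}g_{il}=g_{il}$; and $G_{ii}^2=(g_{ij}g_{ji}g_{ij})g_{ji}=G_{ii}$.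

For $GH$: if $i\ne j\ne l$, use 1 when $l=i$ and 2 when $l\ne i$. Further, $G_{ii}h_{il}=g_{il}(g_{li}h_{il})=0$, $g_{ij}H_{jj}=(g_{ij}h_{ji})h_{ij}=0$ and $G_{ii}H_{ii}=g_{ij}(g_{ji}h_{ij})h_{ji}=0$, all by 1.

The cases $HH$ and $HG$ follow by symmetry. The last formula in (6) is (5) for $i\ne j$ and relation 5 for $i=j$.

It follows that $e,e'$ are idempotents with $ee'=e'e=0$ and $e+e'=\sum_ip_i=\theta(1_N)$, and
$$ef_{ij}=f_{ij}e=G_{ij},\qquad e'f_{ij}=f_{ij}e'=H_{ji}. \tag{7}$$

**Step 5: from $D$ to $N$.** Let $S=N\cap D'$ be the set of elements of $N$ commuting with $D$, and let $s\in S$. By (J4), $\theta(s)$ commutes with $\theta(p)$ for each idempotent $p\in D$. The idempotents $e_{ii}$ and $e_{ii}+e_{ij}$ ($i\neq j$) span $D$, so $\theta(s)$ commutes with all $f_{ij}$, hence with all $G_{ij},H_{ij}$ and with $e,e'$. By (J1), $2\theta(e_{ij}s)=f_{ij}\theta(s)+\theta(s)f_{ij}$, so $\theta(e_{ij}s)=f_{ij}\theta(s)$.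

Every $y\in N$ equals $\sum_{i,j}e_{ij}s_{ij}$ with $s_{ij}=\sum_ke_{ki}ye_{jk}$, because $e_{ij}s_{ij}=e_{ii}ye_{jj}$. Moreover $s_{ij}\in S$, since $e_{ab}s_{ij}=e_{ai}ye_{jb}=s_{ij}e_{ab}$. Therefore $e,e'$ commute with $\theta(N)$, and by (7)
$$e\theta(e_{ij}s)=G_{ij}\theta(s),\qquad e'\theta(e_{ij}s)=H_{ji}\theta(s). \tag{8}$$
The mixed products vanish: $e\theta(x)e'\theta(y)=\theta(x)ee'\theta(y)=0$, and likewise in the other order.

**Step 6: multiplicativity on $S$.** For $s,s'\in S$ apply (J1) to $e_{12}s$ and $e_{21}s'$: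
$$f_{11}\theta(ss')+f_{22}\theta(s's)=f_{12}f_{21}\theta(s)\theta(s')+f_{21}f_{12}\theta(s')\theta(s). \tag{9}$$
By (6), $G_{11}f_{11}=G_{11}$, $G_{11}f_{22}=0$, $G_{11}f_{12}f_{21}=G_{12}f_{21}=G_{11}$ and $G_{11}f_{21}=0$. So left multiplication of (9) by $G_{11}$ gives $G_{11}\theta(ss')=G_{11}\theta(s)\theta(s')$. Similarly $H_{22}f_{11}=0$, $H_{22}f_{22}=H_{22}$, $H_{22}f_{12}f_{21}=H_{21}f_{21}=H_{21}H_{12}=H_{22}$ and $H_{22}f_{21}=0$, so $H_{22}\theta(s's)=H_{22}\theta(s)\theta(s')$. Multiply by $G_{i1}$ on the left and $G_{1i}$ on the right (respectively $H_{i2}$ and $H_{2i}$) and sum over $i$: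
$$e\theta(ss')=e\theta(s)\theta(s'),\qquad e'\theta(s's)=e'\theta(s)\theta(s'). \tag{10}$$

**Step 7: multiplicativity on $N$.** Since $G_{il}=G_{il}e$ and $H_{li}=H_{li}e'$, (8) and (10) give
$$e\theta(e_{ij}s)\,e\theta(e_{kl}s')=G_{ij}\theta(s)G_{kl}\theta(s')=\delta_{jk}G_{il}\theta(s)\theta(s')=\delta_{jk}G_{il}\theta(ss')=e\theta(e_{ij}s\,e_{kl}s'),$$
$$e'\theta(e_{kl}s')\,e'\theta(e_{ij}s)=H_{lk}\theta(s')H_{ji}\theta(s)=\delta_{jk}H_{li}\theta(s')\theta(s)=\delta_{jk}H_{li}\theta(ss')=e'\theta(e_{ij}s\,e_{kl}s').$$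
By linearity $e\theta$ is multiplicative and $e'\theta$ is anti-multiplicative. $\square$

## 6. A splitting with norm control on a von Neumann algebra

A von Neumann algebra need not have one system of matrix units with sum $1$ and $2\le d<\infty$; it decomposes into countably many central pieces. Gluing the idempotents $e$ of the pieces needs a bound that is uniform in the number and size of the pieces. The triangle inequality, with $\|G_{ii}\|=\|p_if_{ij}f_{ji}\|\le\|\Pi\|^3$ for each term, gives a bound that grows with the number of terms. Random signs turn the whole sum into an average of products of three operators, each of norm at most $\|\Pi\|$.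

**Proposition 6.1.** Let $M$ be a von Neumann algebra and $\Pi:M\to B(H)$ a bounded weak*-continuous Jordan homomorphism. There are $e,e'\in B(H)$ commuting with $\Pi(M)$, with $\|e\|,\|e'\|\le\|\Pi\|^3$, such that $\Pi_1=e\Pi(\cdot)$ is a homomorphism, $\Pi_2=e'\Pi(\cdot)$ is an anti-homomorphism, $\Pi=\Pi_1+\Pi_2$, and $\Pi_1(x)\Pi_2(y)=0=\Pi_2(y)\Pi_1(x)$ for all $x,y$. If $\Pi$ is $*$-preserving, then $e,e'$ are self-adjoint, so $\Pi_1,\Pi_2$ are $*$-preserving.

*Proof.* **Step 1: cutting $M$ into pieces.** By type decomposition there are orthogonal central projections $z_0$ and $z_n$ ($n\in J$, $J$ countable) with sum $1$ such that $z_0M$ is abelian and each $z_nM$, $n\in J$, contains matrix units $e^{(n)}_{ij}$, $1\le i,j\le d_n$, $2\le d_n<\infty$, with $(e_{ij}^{(n)})^*=e_{ji}^{(n)}$ and $\sum_ie^{(n)}_{ii}=z_n$. The pieces are the type $\mathrm I_n$ summands with $2\le n<\infty$, and one last summand without finite type I part, in which the unit is a sum of two equivalent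 orthogonal projections.

Use the index $\alpha=0$ with $q_0=v_0=z_0$, and indices $\alpha=(n,i)$ with $q_\alpha=e^{(n)}_{ii}$, $v_\alpha=e^{(n)}_{i,i+1}$, where $i+1$ is taken mod $d_n$.

**Step 2: finite sums and their norms.** For finite sets $F$ of indices put
$$e_F=\sum_{\alpha\in F}\Pi(q_\alpha)\Pi(v_\alpha)\Pi(v_\alpha^*),\qquad e'_F=\sum_{\alpha\in F\setminus\{0\}}\Pi(q_\alpha)\Pi(v_\alpha^*)\Pi(v_\alpha).$$
Use the notation of Lemma 5.2 for $\Pi|_{z_nM}$, with $j=i+1$. By (5), the terms for $\alpha=(n,i)$ are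
$$p_if_{ij}f_{ji}=g_{ij}p_jf_{ji}=g_{ij}g_{ji}=G^{(n)}_{ii},\qquad p_if_{ji}f_{ij}=h_{ij}p_jf_{ij}=h_{ij}h_{ji}=H^{(n)}_{ii}.$$
The term of $e_F$ for $\alpha=0$ is $\Pi(z_0)^3=\Pi(z_0)$. Let $\varepsilon_\alpha,\delta_\alpha=\pm1$ be independent uniform signs. Since $\mathbb E(\varepsilon_\alpha\varepsilon_\beta\delta_\beta\delta_\gamma)$ is $1$ if $\alpha=\beta=\gamma$ and $0$ otherwise,
$$e_F=\mathbb E\;\Pi\Big(\sum_F\varepsilon_\alpha q_\alpha\Big)\,\Pi\Big(\sum_F\varepsilon_\alpha\delta_\alpha v_\alpha\Big)\,\Pi\Big(\sum_F\delta_\alpha v_\alpha^*\Big). \tag{11}$$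
The three arguments are contractions: the $v_\alpha$ are partial isometries with mutually orthogonal initial projections and mutually orthogonal final projections. Hence $\|e_F\|\le\|\Pi\|^3$. With $F\setminus\{0\}$ for $F$, and $v_\alpha$, $v_\alpha^*$ exchanged, the same argument gives $\|e'_F\|\le\|\Pi\|^3$.

**Step 3: the limit.** Balls of $B(H)$ are weak*-compact. Let $(e,e')$ be the weak* limit of $(e_F,e_F')$ along a common subnet of the net of finite sets ordered by inclusion. Then $\|e\|,\|e'\|\le\|\Pi\|^3$. By $p_i=G_{ii}+H_{ii}$, $e_F+e'_F=\Pi(\sum_Fq_\alpha)$. As $\sum_Fq_\alpha\to1$ weak* and $\Pi$ is weak*-continuous, $e+e'=\Pi(1)$.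

**Step 4: $e$ and $e'$ restrict correctly to each piece.** Put $e_n=\sum_iG^{(n)}_{ii}$, $e'_n=\sum_iH^{(n)}_{ii}$ for $n\in J$, and $e_0=\Pi(z_0)$, $e'_0=0$. Each term for $\alpha$ lies in $\Pi(q_\alpha)B(H)\Pi(q_\alpha)$, and by (J4) $\Pi(q_\alpha)\Pi(z_n)=\Pi(z_n)\Pi(q_\alpha)$ is $\Pi(q_\alpha)$ if $q_\alpha\le z_n$ and $0$ if $q_\alpha z_n=0$. So once $F$ contains the finitely many indices belonging to $n$, we have $e_F\Pi(z_n)=\Pi(z_n)e_F=e_n$, and similarly for $e_F'$. In the limit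
$$e\Pi(z_n)=\Pi(z_n)e=e_n,\qquad e'\Pi(z_n)=\Pi(z_n)e'=e'_n\qquad(n\in J\cup\{0\}).$$
For $y\in z_nM$, (J4) gives $\Pi(y)=\Pi(z_n)\Pi(y)=\Pi(y)\Pi(z_n)$. Hence $e\Pi(y)=e_n\Pi(y)$, $\Pi(y)e=\Pi(y)e_n$, and similarly for $e'$.

**Step 5: the algebraic claims.** On $z_nM$ with $n\in J$ the commutation, the (anti-)multiplicativity and the vanishing of mixed products are Lemma 5.2. On $z_0M$ we have $\Pi_1=\Pi$ and $\Pi_2=0$. There $\Pi$ is multiplicative: $z_0M$ is the norm-closed span of its commuting projections, and $\Pi(\chi\chi')=\Pi(\chi)\Pi(\chi')$ for two of them by (J4).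

If $x\in z_nM$, $y\in z_mM$ and $n\ne m$, then $xy=yx=0$. All products of $\Pi_1(x)$ or $\Pi_2(x)$ with $\Pi_1(y)$ or $\Pi_2(y)$, in either order, vanish too, because $\Pi_i(x)\in\Pi(z_n)B(H)\Pi(z_n)$, similarly for $y$, and $\Pi(z_n)\Pi(z_m)=0$ by (J3). So all algebraic claims hold on the linear span of the $z_nM$, which is weak*-dense. Since $\Pi,\Pi_1,\Pi_2$ are weak*-continuous and products are separately weak*-continuous, they extend to $M$ one variable at a time. Finally $\Pi_1+\Pi_2=\Pi(1)\Pi(\cdot)=\Pi$ by (J4).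

**Step 6: the $*$-preserving case.** Then $p_i^*=p_i$ and $f_{ij}^*=f_{ji}$, so $g_{ij}^*=g_{ji}$, $h_{ij}^*=h_{ji}$, and all $G_{ii},H_{ii}$ are self-adjoint, as is $\Pi(z_0)$. Hence $e_F,e'_F,e,e'$ are self-adjoint. So $(e\Pi(x))^*=\Pi(x^*)e=e\Pi(x^*)$, and likewise for $e'$. $\square$

## 7. From $\mathcal A$ to $\mathcal A\oplus\mathcal A^{op}$: proof of Theorem A

An anti-homomorphism on $M$ is a homomorphism on $M^{op}$. So the splitting turns $\Pi$ into a genuine homomorphism of $\mathcal A\oplus\mathcal A^{op}$, restricted to the diagonal, and Haagerup's theorem becomes available.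

**Step 1: similar implies scb.** Let $\sigma=T\Pi(\cdot)T^{-1}$ be a $*$-Jordan homomorphism; it is bounded since $\Pi$ is. Extend $\sigma$ to $M=\mathcal A^{**}$ by Lemma 3.1 and write $\sigma=\sigma_1+\sigma_2$ as in Proposition 6.1. Then $\sigma_1$ is a $*$-homomorphism of $M$ and $\sigma_2$ is a $*$-homomorphism of $M^{op}$. For $X\in S_n(M)$ we have $\|\sigma_1(X)\|\le\|X\|$, and by Lemma 2.3 $\|\sigma_2(X)\|\le\|X\|_{M_n(M^{op})}=\|X\|$. Moreover $\sigma_1(x)\sigma_2(y)^*=\sigma_1(x)\sigma_2(y^*)=0$ and $\sigma_1(x)^*\sigma_2(y)=\sigma_1(x^*)\sigma_2(y)=0$, so $\sigma_1(X)\sigma_2(X)^*=0=\sigma_1(X)^*\sigma_2(X)$. The two summands have orthogonal initial spaces and orthogonal ranges, so $\|\sigma(X)\|=\max_i\|\sigma_i(X)\|\le\|X\|$. Thus $\|\sigma\|_{scb}\le1$. Since $\Pi_n(X)=(1_n\otimes T^{-1})\sigma_n(X)(1_n\otimes T)$, we get $\|\Pi\|_{scb}\le\|T\|\,\|T^{-1}\|<\infty$.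

**Step 2: setting up the converse.** Let $C=\|\Pi\|_{scb}<\infty$. Extend $\Pi$ to $M=\mathcal A^{**}$ with the same $C$, and take $e,e',\Pi_1,\Pi_2$ from Proposition 6.1. By (1), for all matrices $X$ over $M$,
$$\|\Pi(X)\|\le C\|X\|_\cap,\qquad \|\Pi_1(X)\|\le\|e\|\,C\,\|X\|_\cap,\qquad \|\Pi_2(X)\|\le\|e'\|\,C\,\|X\|_\cap. \tag{12}$$

**Step 3: $\Pi_1$ is completely bounded on $M$.** Let $x\in M_m(M)$, $\|x\|\le1$, and factor $x=\rho c$ by Lemma 4.4. As $\Pi_1$ is multiplicative and $\Pi_1(a)\Pi_2(b)=0$,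
$$\Pi_1(x)=\Pi_1(\rho)\Pi_1(c)=\Pi_1(\rho)\big(\Pi_1(c)+\Pi_2(c)\big)=\Pi_1(\rho)\Pi(c).$$
So $\|\Pi_1(x)\|\le\|e\|C\cdot C(1+\varepsilon)^{1/2}$ by (12), and $\|\Pi_1\|_{cb}\le\|e\|C^2$. Replacing $\Pi_1(c)$ by $\Pi(c)$ saves a second factor $\|e\|$.

**Step 4: $\Pi_2$ is completely bounded on $M^{op}$.** The map $\Pi_2:M^{op}\to B(H)$ is a homomorphism. The algebra $M^{op}$ is a von Neumann algebra: if $M\subset B(K)$, let $x$ act on the conjugate Hilbert space $\overline K$ by $\overline\xi\mapsto\overline{x^*\xi}$. For $x\in M_m(M^{op})$ of norm $\le1$, Lemma 4.4 gives $x=\rho c$, a product over $M^{op}$. The bounds on $\|\rho\|_\cap,\|c\|_\cap$ hold for $M^{op}$, and this is the same norm as for $M$ by Lemma 2.3. Using $\Pi_2(a)\Pi_1(b)=0$, we get $\Pi_2(x)=\Pi_2(\rho)\Pi_2(c)=\Pi_2(\rho)\Pi(c)$. So by (12) $\|\Pi_2:M^{op}\to B(H)\|_{cb}\le\|e'\|C^2$.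

**Step 5: a completely bounded homomorphism.** Define
$$\Phi:\mathcal A\oplus\mathcal A^{op}\to B(H),\qquad \Phi(a,b)=\Pi_1(a)+\Pi_2(b).$$
It is a homomorphism of the $C^*$-algebra $\mathcal A\oplus\mathcal A^{op}$, since $\Pi_1$ is a homomorphism on $\mathcal A$, $\Pi_2$ is one on $\mathcal A^{op}$, and mixed products vanish. As $\|\Pi\|\le C$,
$$\|\Phi\|_{cb}\le(\|e\|+\|e'\|)C^2\le2\|\Pi\|^3C^2\le2C^5. \tag{13}$$
By Haagerup's theorem there is an invertible $T\in B(H)$ such that $T\Phi(\cdot)T^{-1}$ is a $*$-homomorphism. For $a\in\mathcal A$ we have $\Pi(a)=\Phi(a,a)$ and $(a,a)^*=(a^*,a^*)$. Hence $T\Pi(\cdot)T^{-1}$ is a $*$-preserving Jordan homomorphism, so $\Pi$ is similar to a $*$-Jordan homomorphism.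

**Step 6: the constant.** Let $\mathcal A$ be unital and $\Pi(1)=I$. Then $\Phi(1,1)=I$, so $\Phi$ is unital. Paulsen's theorem (Proc. AMS 92 (1984), 225–228) says that a unital completely bounded homomorphism $\Phi$ of a unital operator algebra admits an invertible $T$ with $\|T\|\,\|T^{-1}\|=\|\Phi\|_{cb}$ and $T\Phi(\cdot)T^{-1}$ completely contractive. By (13), $\|T\|\,\|T^{-1}\|\le2C^5$. A unital contractive homomorphism of a $C^*$-algebra sends a unitary to an invertible contraction whose inverse is a contraction, that is, to a unitary. As unitaries span, it is a $*$-homomorphism. So this $T$ is as required in Theorem A. $\square$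

## 8. Sharpness of the square: proof of Theorem C

**Proof of (i).** The irreducible representations embed $\mathcal A$ in a product of algebras $M_j$, $j\le N$, so it is enough to compare $\|x^t\|$ and $\|x\|$ for $x\in M_m\otimes M_j$. Let $t_j$ be the transpose of $M_j$. Transposing the $M_m$-index equals $\mathrm{id}\otimes t_j$ followed by the full transpose of $M_m\otimes M_j$, which is isometric. Now $t_j(a)=\sum_{i,l\le j}e_{il}ae_{il}$, because $e_{il}ae_{il}=a_{li}e_{il}$. Since $\|\sum_{i,l}e_{il}e_{il}^*\|=\|\sum_{i,l}e_{il}^*e_{il}\|=j$, we get $\|t_j\|_{cb}\le j^{1/2}j^{1/2}=j$. Hence $\|x\|_\cap\le N\|x\|$ for $x\in M_m(\mathcal A)$, and (1) gives $\|\varphi(x)\|\le N\|\varphi\|_{scb}\|x\|$. $\square$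

**Proof of (ii).** We look for a homomorphism with a corner $c^2\phi$, where $\phi$ is essentially $\frac1c$ times a transpose on $M_{c+1}$: by Example 1.2 such a $\phi$ has scb norm of order $1/c$ but cb norm of order $1$. The remaining blocks must have norm of order at most $c$. A three-step grading by powers of $c$ achieves this, provided the corner blocks come from two orthogonal projections.

**Step 1: construction.** Let $k=c+1$ and let $\rho:\mathcal A\to B(L)$ be irreducible with $\dim L\ge k$. Take orthonormal $\xi_1,\dots,\xi_k\in L$, $e_{ij}=|\xi_i\rangle\langle\xi_j|$, $p=\sum_ie_{ii}$, $I=\{(i,j):i\ne j\}$, $K=L\otimes\ell^2(I)$ and $\sigma(a)=\rho(a)\otimes1$. Define $V:K\to L$ and $W:L\to K$ by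
$$V(\eta\otimes\delta_{(i,j)})=c^{-1/2}e_{ij}\eta,\qquad W\eta=c^{-1/2}\sum_{i\ne j}e_{ij}\eta\otimes\delta_{(i,j)} .$$
Then, as $k-1=c$,
$$VV^*=\tfrac1c\sum_{i\ne j}e_{ij}e_{ij}^*=\tfrac1c\sum_{i\ne j}e_{ii}=p,\qquad W^*W=\tfrac1c\sum_{i\ne j}e_{jj}=p,\qquad VW=\tfrac1c\sum_{i\ne j}e_{ij}e_{ij}=0 .$$
So $P_0=V^*V$ and $P_2=WW^*$ are projections, mutually orthogonal because $P_0P_2=V^*(VW)W^*=0$. Put $P_1=1-P_0-P_2$,
$$D=P_0+cP_1+c^2P_2,\qquad \pi_c=D^{-1}\sigma(\cdot)D .$$
This is a bounded homomorphism similar to the $*$-homomorphism $\sigma$; if $\mathcal A$ is unital, so are $\rho$, $\sigma$ and $\pi_c$. Its blocks are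
$$P_i\pi_c(a)P_j=c^{\,j-i}P_i\sigma(a)P_j,\qquad P_0\pi_c(a)P_2=c^2V^*\phi(a)W^*, \tag{14}$$
where, with $E(a)=p\rho(a)p\in M_k$ and $t$ the transpose with respect to $(\xi_i)$,
$$\phi(a)=V\sigma(a)W=\tfrac1c\sum_{i\ne j}e_{ij}\rho(a)e_{ij}=\tfrac1c\big(t(E(a))-\mathrm{diag}(E(a))\big).$$

**Step 2: upper bound for the scb norm.** Let $X\in S_n(\mathcal A)$. As in Example 1.2, $(t\circ E)(X)$ is the full transpose of $E(X^t)=E(X)$, so its norm is at most $\|X\|$. The map $\mathrm{diag}\circ E$ is completely contractive. Hence $\|\phi\|_{scb}\le2/c$, and the $(0,2)$ corner in (14) has scb norm at most $c^2\cdot 2/c=2c$. The diagonal part $\sum_iP_i\sigma P_i$ has cb norm $\le1$. The superdiagonal part $c(P_0\sigma P_1+P_1\sigma P_2)$ has cb norm $\le c$, since its two terms have orthogonal initial spaces and orthogonal ranges. In the same way the subdiagonal part has cb norm $\le c^{-1}$, and the $(2,0)$ corner has cb norm $\le c^{-2}$. Altogether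
$$\|\pi_c\|_{scb}\le1+3c+c^{-1}+c^{-2}\le3c+3 .$$

**Step 3: lower bound for the cb norm.** Since $V(V^*\phi(a)W^*)W=p\phi(a)p=\phi(a)$ and $V,W$ are contractions, (14) gives $\|\pi_c\|_{cb}\ge c^2\|\phi\|_{cb}$. It remains to see $\|\phi\|_{cb}\ge1$.

The representation $\mathrm{id}_k\otimes\rho$ of $M_k(\mathcal A)$ on $\mathbb C^k\otimes L$ is irreducible. The flip $\sum_{i,j}\epsilon_{ij}\otimes e_{ji}$ of $\mathbb C^k\otimes pL$, extended by $0$, is a contraction. By Kaplansky's density theorem, together with the fact that the open unit ball of $M_k(\mathcal A)$ is mapped onto that of its image, there are $X$ in the unit ball of $M_k(\mathcal A)$ whose images are strongly close to it. As $\mathbb C^k\otimes pL$ is finite-dimensional, the compressions $E(X)$ are then arbitrarily close to the flip in norm. For these $X$, $\phi(X)$ is arbitrarily close to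
$$\tfrac1c\Big(\sum_{i,j}\epsilon_{ij}\otimes e_{ij}-\sum_i\epsilon_{ii}\otimes e_{ii}\Big).$$
This operator multiplies the unit vector $k^{-1/2}\sum_i\epsilon_i\otimes\xi_i$, with $(\epsilon_i)$ the standard basis of $\mathbb C^k$, by $(k-1)/c=1$. So $\|\phi\|_{cb}\ge1$ and $\|\pi_c\|_{cb}\ge c^2$.

**Step 4: the exponents.** If $\|\pi\|_{cb}\le K\|\pi\|_{scb}^\alpha$ held for all bounded homomorphisms $\pi$ of $\mathcal A$ with finite scb norm, then $c^2\le K(3c+3)^\alpha$ for all $c$, so $\alpha\ge2$. In Theorem A, if $T\pi_cT^{-1}$ is a $*$-Jordan homomorphism, then it is multiplicative and $*$-preserving, hence a $*$-homomorphism, and therefore completely contractive. So $\|T\|\,\|T^{-1}\|\ge\|\pi_c\|_{cb}\ge c^2$, while $\|\pi_c\|_{scb}\le3c+3$. A bound $\|T\|\,\|T^{-1}\|\le K\|\Pi\|_{scb}^\alpha$ thus forces $\alpha\ge2$ for such $\mathcal A$. $\square$
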